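
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Diagonal forms of two-power degree over quadratic extensions of $\mathbb{Q}_2$}


\begin{abstract}
Let $K$ be a quadratic extension of $\mathbb{Q}_2$ and let $d=2^m$ with $m\ge 1$. We prove that every diagonal form of degree $d$ over $K$ in at least $d^2+1$ variables has a non-trivial zero in $K$. Over finite unramified extensions of $\mathbb{Q}_2$ we prove, for $m\ge2$, that $4d^2/(m+2)$ variables suffice. Over ramified quadratic extensions we construct, for $m\ge3$, diagonal forms in $(3d-2)\lfloor d/(2m+1)\rfloor$ variables without non-trivial zeros, so that there the bound $d^2+1$ has the right order up to a logarithmic factor.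
\end{abstract}

\section{Introduction}

Let $K$ be a field that is complete with respect to a discrete valuation $v$ and has finite residue field. A form over $K$ is \emph{isotropic} if it has a non-trivial zero in $K$, and \emph{anisotropic} otherwise. For $d\ge1$ let $\Gamma^*(d,K)$ be the least positive integer such that, whenever $N\ge\Gamma^*(d,K)$, every diagonal form
\begin{equation}\label{form}
\mathcal F=a_1x_1^d+\dots+a_Nx_N^d,\qquad a_i\in K,
\end{equation}
is isotropic. Artin's conjecture for diagonal forms over $K$ is the inequality $\Gamma^*(d,K)\le d^2+1$.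

\paragraph{Why $d^2+1$, and why powers of $2$ are delicate.}
Let $\pi$ be a uniformizer, $v(\pi)=1$. Substituting $\pi x_i$ for $x_i$ changes $v(a_i)$ by $d$, so only the residue of $v(a_i)$ modulo $d$ matters; we call it the \emph{level} of the variable $x_i$. There are $d$ levels, so $d^2+1$ variables put at least $d+1$ of them on one level. If the residue characteristic does not divide $d$, we are done: the $d+1$ coefficients may be taken to be units, a form of degree $d$ in $d+1$ variables over a finite field has a non-trivial zero, and Hensel's lemma lifts it.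

If the residue characteristic divides $d$, lifting requires a zero modulo a higher power of $\pi$, while the $d$-th powers become sparse. Suppose that $K/\mathbb{Q}_2$ is quadratic and ramified and that $d=2^m$ with $m\ge2$. Then $u^d\equiv1\pmod{\pi^{2m+1}}$ for every unit $u$ (Lemma~\ref{lem:powers}). It follows that for $d\ge8$ the form $\sum_{i=1}^{2d-1}x_i^d$ is anisotropic: it is part of the form constructed in Section~\ref{sec:lower}. So $d+1$ variables on one level are far from enough, and the levels must be made to help each other.

In \cite{quad} the inequality $\Gamma^*(d,K)\le d^2+1$ is stated for every quadratic extension $K$ of $\mathbb{Q}_2$ and every $d$ that is not a power of $2$, and the question is posed whether it also holds when $d$ is a power of $2$. We show that it does.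

\begin{theorem}\label{thm:main}
Let $K/\mathbb{Q}_2$ be quadratic and $d=2^m$ with $m\ge1$. Every diagonal form of degree $d$ over $K$ in at least $d^2+1$ variables has a non-trivial zero in $K$; that is, $\Gamma^*(d,K)\le d^2+1$.
\end{theorem}

\begin{theorem}\label{thm:unram}
Let $K/\mathbb{Q}_2$ be a finite unramified extension ($K=\mathbb{Q}_2$ is allowed) and $d=2^m$ with $m\ge2$. Every diagonal form of degree $d$ over $K$ in $N\ge \frac{4d^2}{m+2}$ variables has a non-trivial zero in $K$.
\end{theorem}

For $K=\mathbb{Q}_2$ and $d=4$ this gives $\Gamma^*(4,\mathbb{Q}_2)\le16$, which is sharp. Indeed a non-trivial zero of $\sum_{i=1}^{15}x_i^4$ could be scaled so that its coordinates lie in $\mathbb{Z}_2$ and are not all even. But $x^4\in\{0,1\}$ modulo $16$ for $x\in\mathbb{Z}_2$, with $x^4\equiv1$ for odd $x$, so at such a vector the form takes a value congruent to one of $1,\dots,15$ modulo $16$.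

\begin{theorem}\label{thm:lower}
Let $K/\mathbb{Q}_2$ be ramified quadratic and $d=2^m$ with $m\ge3$. Then
\[
\Gamma^*(d,K)\ \ge\ (3d-2)\Big\lfloor\frac{d}{2m+1}\Big\rfloor+1 .
\]
In particular, for such $K$ the bound $d^2+1$ cannot be replaced by $O(d^{2-\varepsilon})$ with $\varepsilon>0$.
\end{theorem}

\paragraph{Outline.}
For $m=1$, Theorem~\ref{thm:main} is the classical theorem that over a non-archimedean local field of characteristic different from $2$ every quadratic form in at least five variables is isotropic \cite[Chapter~VI]{lam}. \emph{From now on $m\ge2$.} Then $4d^2/(m+2)\le d^2$, so Theorem~\ref{thm:unram}, proved in Section~\ref{sec:unram}, contains Theorem~\ref{thm:main} for the unramified quadratic extension. The rest of the paper concerns ramified $K$.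

The main tool there is a weighted subset-sum criterion (Proposition~\ref{prop:crit}): in an anisotropic form, the variables of a window of consecutive levels, together with a ``ladder'' of auxiliary elements of distinct valuations (its ``rungs''), have bounded total weight. Degree $4$ follows from it by a short case analysis (Section~\ref{sec:four}). For $d\ge16$ (Section~\ref{sec:large}) we apply the criterion to all windows of $d$ consecutive levels and average. The result has the shape
\[
N\le d+\delta+D,\qquad \delta<2,
\]
where $D$ measures the weight of the rungs that cannot be built. A second, local argument shows that $N+D\le2d^2$. Adding the two gives $2N\le2d^2+d+\delta$, which misses the goal by about $d/2$ variables; so the point of the local argument is to save a further $d$, which it does except in very regular configurations that are excluded directly. Degree $8$ is too small for the averaging and is treated in Section~\ref{sec:eight}. Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}.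

\section{Levels, items and lifting}\label{sec:prelim}

Let $K$ be a finite extension of $\mathbb{Q}_2$ with ring of integers $O$, uniformizer $\pi$, valuation $v$ with $v(\pi)=1$, and $e=v(2)$. Put $U_k=1+\pi^kO$ for $k\ge1$. Let $d=2^m$. The bracket $[\,\cdot\,]$ is $1$ if the statement inside holds and $0$ otherwise.

\paragraph{Levels.}
A form with a zero coefficient is isotropic, so all coefficients in \eqref{form} are assumed nonzero. For $l\in\mathbb{Z}/d$ let $n_l$ be the number of variables of level $l$, that is, with $v(a_i)\equiv l\pmod d$. Given any integer $L$, we may replace each $x_i$ by a suitable $\pi^{k}x_i$ ($k\in\mathbb{Z}$) and assume that all $v(a_i)$ lie in $[L,L+d-1]$; this changes neither the numbers $n_l$ nor isotropy. The \emph{valuation of the variable} $x_i$ is then $v(a_i)$. Multiplying the form by a power of $\pi$ rotates the levels cyclically. Surplus variables may be discarded by setting them to $0$.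

\paragraph{Items.}
An \emph{item} is a sum $\sum_{i\in I}a_i\xi_i^d$ with $I\neq\emptyset$ and all $\xi_i\ne0$, considered together with its index set $I$; its valuation is that of the value of the sum. Two items are \emph{disjoint} if their index sets are; sums of disjoint items are items. Each section restricts the $\xi_i$ that may be used.

\begin{lemma}\label{lem:units}
For $k\ge e+1$ we have $U_k^2=U_{k+e}$. Hence $U_{(m+1)e+1}=U_{e+1}^{\,d}\subset(O^*)^d$.
\end{lemma}

\begin{proof}
For $x\in O$ we have $(1+\pi^kx)^2=1+2\pi^kx+\pi^{2k}x^2\equiv1+2\pi^kx\pmod{\pi^{k+e+1}}$, because $2k\ge k+e+1$. This gives $U_k^2\subset U_{k+e}$. Conversely let $u\in U_{k+e}$. Choose $x$ with $u\equiv1+2\pi^kx\pmod{\pi^{k+e+1}}$; then $u(1+\pi^kx)^{-2}\in U_{k+e+1}$. Repeating this with $k+1,k+2,\dots$ gives factors in $U_k,U_{k+1},\dots$ whose product converges in $U_k$ to a square root of $u$. Applying the first statement $m$ times, starting at $k=e+1$, gives the second.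
\end{proof}

\begin{lemma}[Lifting]\label{lem:lift}
Let $S=\sum_{i}a_i\xi_i^d$ with $\xi_i\in K$ and $\xi_{i_0}=1$ for some $i_0$. If $v(S)\ge v(a_{i_0})+(m+1)e+1$, then $\mathcal F$ is isotropic.
\end{lemma}

\begin{proof}
We have $-a_{i_0}^{-1}\sum_{i\ne i_0}a_i\xi_i^d=1-a_{i_0}^{-1}S\in U_{(m+1)e+1}$, so by Lemma~\ref{lem:units} this is $\eta^d$ with $\eta\in O^*$. Then $a_{i_0}\eta^d+\sum_{i\ne i_0}a_i\xi_i^d=0$ and $\eta\neq0$.
\end{proof}

\section{Unramified extensions}\label{sec:unram}

In this section $K/\mathbb{Q}_2$ is finite and unramified, $\pi=2$, $e=1$, and the residue field is $\mathbb{F}_q$. By Lemma~\ref{lem:lift} we need an item that contains one variable with $\xi=1$ and whose valuation exceeds that of this variable by at least $m+2$. Roots of unity of order dividing $q-1$ are $d$-th powers, since $q-1$ is odd; they represent all nonzero residue classes. \emph{In this section an item is a sum $\sum_{i\in I}\zeta_ia_i$ with such roots of unity $\zeta_i$.}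

The idea is to carry one distinguished item upward, one valuation at a time. At each step another item of the current valuation cancels its leading term, and the remaining items of that valuation are paired to supply the next one.

\begin{example}\label{ex:sixteen}
Let $K=\mathbb{Q}_2$, $d=4$, with $16$ variables, all with unit coefficients. We need valuation $m+2=4$. Set one coefficient $x_0$ aside; $15$ units remain. If all goes well, we add one of them to $x_0$ and pair the other $14$ into $7$ items of valuation $1$; then one of these is used for $x_0$ and $6$ form $3$ items of valuation $2$; then one is used and $2$ form one item of valuation $3$; using this one we reach valuation at least $4$. So $16$ variables are just enough for this procedure. The difficulty is that a pair sum may have too large a valuation, for instance $1+3=4$. Among three units, however, two are congruent modulo $4$, and their sum has valuation exactly $1$.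
\end{example}

\begin{lemma}\label{lem:nojump}
From $s\ge1$ disjoint items of valuation exactly $i$ one can form, after multiplying items by suitable roots of unity, $\lfloor(s-1)/2\rfloor$ disjoint pairs whose sums have valuation exactly $i+1$, leaving at least one item unused.
\end{lemma}

\begin{proof}
Multiplying an item of valuation $i$ by a root of unity we may assume that it is $2^i(1+2t)$ with $t\in O$. The sum of two such items is $2^{i+1}(1+t+t')$. It has valuation exactly $i+1$ unless $\bar t+\bar t'=1$ in $\mathbb{F}_q$. Among three items some pair satisfies $\bar t+\bar t'\neq1$: if $\bar t_1+\bar t_2=\bar t_1+\bar t_3=1$, then $\bar t_2=\bar t_3$ and $\bar t_2+\bar t_3=0\ne1$. So we can extract good pairs as long as three items remain, which happens $\lfloor(s-1)/2\rfloor$ times and leaves one or two items.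
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:unram}]
Let $N\ge4d^2/(m+2)$. The partial sums of $n_l-N/d$ around the cycle $\mathbb{Z}/d$ return to their starting value. Starting the levels just after a place where they are minimal, we may assume that
\[
S_j:=n_0+\dots+n_{j-1}\ \ge\ jN/d\qquad(1\le j\le d).
\]
Since $2^j/j$ is nondecreasing for integers $j\ge1$, for $1\le j\le m+2$ we get
\[
S_j\ge\frac{4jd}{m+2}=j\cdot\frac{2^{m+2}}{m+2}\ge j\cdot\frac{2^j}{j}=2^j ;
\]
here $m+2\le d$ because $m\ge2$. Normalize the valuations to lie in $[0,d-1]$.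

Fix a variable of level $0$, with coefficient $a_1$. At stage $i$ we shall have an item $x_i$ with $v(x_i)\ge i$ that contains this variable with $\zeta_1=1$, and $s_i$ further items of valuation exactly $i$, all disjoint, formed from variables of levels at most $i$. Put $T_i=s_i+1$. We start with $x_0=a_1$ and the other level-$0$ variables, so $T_0=n_0$.

To pass from stage $i$ to stage $i+1$, where $i\le m+1$ and $s_i\ge1$, apply Lemma~\ref{lem:nojump} and let $y$ be an unused item. If $v(x_i)=i$, put $x_{i+1}=x_i+\zeta y$, with the root of unity $\zeta$ chosen so that $v(x_{i+1})\ge i+1$; if $v(x_i)>i$, put $x_{i+1}=x_i$. The new items of valuation $i+1$ are the pair sums and, if $i\le m$, the $n_{i+1}$ variables of level $i+1$; note that $m+1\le d-1$. Since $\lfloor(s_i-1)/2\rfloor=\lfloor T_i/2\rfloor-1$, we have $T_{i+1}\ge\lfloor T_i/2\rfloor+n_{i+1}$ for $i\le m$. By induction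
\[
T_i\ \ge\ \Big\lfloor2^{-i}\sum_{j\le i}2^jn_j\Big\rfloor\ \ge\ \lfloor2^{-i}S_{i+1}\rfloor\ \ge\ 2\qquad(0\le i\le m+1),
\]
so $s_i\ge1$ at each of these stages. We therefore reach $x_{m+2}$ with $v(x_{m+2})\ge m+2$, and Lemma~\ref{lem:lift} with $e=1$ and $i_0=1$ finishes the proof.
\end{proof}

\section{Ramified extensions: the criterion}\label{sec:crit}

From now on $K/\mathbb{Q}_2$ is ramified quadratic. So $e=2$, the residue field is $\mathbb{F}_2$, and to apply Lemma~\ref{lem:lift} we need a sum whose valuation exceeds that of one of its unshifted coefficients by at least $2m+3$. \emph{From now on items are sums $\sum_{i\in I}a_i\pi^{d\varepsilon_i}$ with $\varepsilon_i\in\{0,1\}$}; a variable used with $\varepsilon_i=1$ is called \emph{shifted}, and its valuation then counts as $v(a_i)+d$.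

\subsection{Two extreme configurations in degree four}

\begin{example}[Spread-out variables]\label{ex:spread}
Let $d=4$, with valuations in $[0,3]$ and $n_0\ge3$, $n_1\ge2$, $n_2\ge2$, $n_3\ge1$. Set two level-$0$ coefficients $a,a'$ aside. The remaining variables give items $h_1,\dots,h_6$ with $v(h_r)=r$: single variables of levels $1,2,3$, and shifted variables of levels $0,1,2$. Since the residue field is $\mathbb{F}_2$, the sum of two elements of the same valuation has larger valuation. So $S_1=a+a'$ has $v(S_1)\ge1$. For $r=1,\dots,6$ put $S_{r+1}=S_r+h_r$ if $v(S_r)=r$ and $S_{r+1}=S_r$ otherwise; then $v(S_{r+1})\ge r+1$. Thus $v(S_7)\ge7=2m+3$, and the form is isotropic by Lemma~\ref{lem:lift}. Eight variables were enough.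
\end{example}

\begin{example}[All variables on one level]\label{ex:conc}
Let $d=4$ again and suppose that all coefficients are units. If we allow only $\xi_i\in\{0,1\}$ in Lemma~\ref{lem:lift}, we need a nonempty set of coefficients with sum $0$ in $O/\pi^7O\cong\mathbb{Z}/16\oplus(\mathbb{Z}/8)\pi$. For this, $22$ coefficients need not be enough. Take $15$ copies of $1$ and $7$ copies of $1+\pi$: a sum of $i$ copies of the first and $j$ of the second is $(i+j)+j\pi$, which is $0$ only if $8\mid j$, hence $j=0$, and then $16\mid i$, hence $i=0$. We shall see that $23$ always suffice.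
\end{example}

The criterion below interpolates between the two examples. If an element of valuation $r$ counts with weight $2^{\lfloor r/2\rfloor}$, the elements $a,a',h_1,\dots,h_6$ of Example~\ref{ex:spread} have total weight $2+(1+2+2+4+4+8)=23$.

\subsection{Weights and the group ring}

For $l,s\ge0$ put
\[
w_l=2^{\lfloor l/2\rfloor},\qquad W(s)=\sum_{l=0}^{s-1}w_l=2^{\lceil s/2\rceil}+2^{\lfloor s/2\rfloor}-2 .
\]
Thus $W(2t)=2^{t+1}-2$ and $W(2t+1)=3\cdot2^t-2$.

\begin{proposition}[Criterion]\label{prop:crit}
Let $L\le M$ be integers and $s=M-L+2m+3$. Let $P$ (the \emph{pool}) be a family of unshifted single variables with valuations in $[L,M]$, and let $H$ (the \emph{ladder}) be a family of items with pairwise distinct valuations in $[L,L+s-1]$, all members of $P$ and $H$ being disjoint. If the form is anisotropic, then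
\[
\sum_{g\in P\cup H}w_{v(g)-L}\ \le\ W(s).
\]
\end{proposition}

We call an item of $H$ of valuation $L+r$ the \emph{rung} at relative level $r$; it has weight $w_r$. Note that $L+s-1=M+2m+2$.

\begin{proof}
Divide the form by $\pi^L$ and subtract $L$ from all valuations, so that the window becomes $[0,M-L]$. Put $G=O/\pi^sO$. Since $O=\mathbb{Z}_2\oplus\mathbb{Z}_2\pi$, $\pi O=2\mathbb{Z}_2\oplus\mathbb{Z}_2\pi$ and $\pi^{2t}O=2^tO$, the group $G$ is a direct sum of two cyclic groups, of orders $2^{\lceil s/2\rceil}$ and $2^{\lfloor s/2\rfloor}$. Let $u,u'$ be generators of the two factors.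

Consider the group ring $\mathbb{F}_2[G]$ with basis $X^g$ ($g\in G$), and let $J$ be the ideal spanned by the elements $1-X^g$. By the identity $1-X^{g+h}=(1-X^g)+X^g(1-X^h)$, the ideal $J$ is generated by $x=1-X^u$ and $y=1-X^{u'}$. In characteristic $2$ we have $x^{2^{\lceil s/2\rceil}}=1-X^{2^{\lceil s/2\rceil}u}=0$ and likewise $y^{2^{\lfloor s/2\rfloor}}=0$. So a monomial $x^iy^j$ with $i+j>W(s)=(2^{\lceil s/2\rceil}-1)+(2^{\lfloor s/2\rfloor}-1)$ vanishes, and $J^{W(s)+1}=0$.

An element $g\in O$ of valuation $l$ is $2^{\lfloor l/2\rfloor}h$ with $h\in O$, so $1-X^g=(1-X^h)^{w_l}\in J^{w_l}$. Suppose that the total weight exceeds $W(s)$. Then $\prod_{g\in P\cup H}(1-X^g)=0$. Expanding the product, the empty subset of $P\cup H$ contributes $1$ to the coefficient of $X^0$; hence some nonempty subset also has sum $0$ in $G$. A nonempty subset of $H$ has a sum of valuation less than $s$, because the valuations are distinct and less than $s$. So the subset contains a variable of $P$, say with coefficient $a_{i_0}$ and $v(a_{i_0})\le M-L$ in the present scale. Its sum is $\sum a_i\xi_i^d$ with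 $\xi_i\in\{0,1,\pi\}$ and $\xi_{i_0}=1$, and it has valuation at least $s=(M-L)+2m+3$. By Lemma~\ref{lem:lift} the form is isotropic.
\end{proof}

The valuations in $H$ must be distinct because otherwise the subset found might consist of ladder items only, and then Lemma~\ref{lem:lift} need not apply.

\subsection{Pairs}

When a rung is not available as a single variable, we build it from a pair two levels below. Put $\rho(y)=\max(0,\lceil(y-4)/2\rceil)$ for integers $y\ge0$; this function is nondecreasing.

\begin{lemma}\label{lem:pairs}
\begin{enumerate}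
\item[(a)] Let $\pi^iu,\pi^iu'$ be disjoint items with units $u\equiv u'\pmod{\pi^3}$. Their sum has valuation exactly $i+2$. Among any five disjoint items of valuation $i$ there are two such.
\item[(b)] From $y\ge1$ disjoint items of valuation $i$ one can reserve one and form from the others at least $\rho(y)$ disjoint pairs with sums of valuation exactly $i+2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $u+u'=2u+(u'-u)$ with $v(2u)=2$ and $v(u'-u)\ge3$. There are four classes of units modulo $\pi^3$.

(b) Let $o\le4$ be the number of unit classes modulo $\pi^3$ that contain an odd number of the items. If $o\ge1$, pair inside the classes. This gives $(y-o)/2\ge\rho(y)$ pairs and leaves $o$ items, one of which is reserved. If $o=0$, then $y\ge2$ is even; pair everything inside the classes and break one pair, which leaves $(y-2)/2\ge\rho(y)$ pairs.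
\end{proof}

\section{Ramified $K$: degree four}\label{sec:four}

Let $d=4$; we may assume that $N=17$. We use Proposition~\ref{prop:crit} with $L=M$, so $s=7$ and $W(7)=22$: the form is isotropic as soon as the total weight is at least $23$. We call this \emph{success} and show that it always occurs. The rungs at relative levels $1,\dots,6$ have weights $1,2,2,4,4,8$. Unless said otherwise $L=0$. Rungs $1,2,3$ are single variables of levels $1,2,3$; rungs $4,5,6$ are shifted variables of levels $0,1,2$ or, by Lemma~\ref{lem:pairs}(a), pairs. The pool consists of all level-$0$ variables not used in the ladder, each of weight $1$.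

One of $n_0+n_2$, $n_1+n_3$ is at least $9$, and a rotation by one level exchanges the two; so assume $n_0+n_2\ge9$. A rotation by two levels exchanges $n_0$ with $n_2$ (and $n_1$ with $n_3$); so assume $n_0\ge n_2$, and thus $n_0\ge5$.

\medskip
\noindent\textbf{Case 1: $n_2\ge2$, $n_1\ge2$.} Use rungs $1,2,4,5,6$ (second variables of levels $1,2$ shifted to $5,6$; one level-$0$ variable shifted to $4$). The weight is $(n_0-1)+19\ge23$.

\medskip
\noindent\textbf{Case 2: $n_2\ge2$, $n_1=1$.} Use rungs $1,2,4,6$, and $3$ if $n_3\ge1$. The weight is $(n_0-1)+15+2[n_3\ge1]$. This is success if $n_0\ge9$, or if $n_3\ge1$ and $n_0\ge7$. Two possibilities remain.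
\begin{itemize}
\item $n_3\ge1$, $n_0\le6$. Then $n_2\le6$, so $n_3=16-n_0-n_2\ge4$, and $n_2\ge9-n_0\ge3$. Rotate by two levels, so that the numbers of variables at relative levels $0,1,2,3$ become $n_2,n_3,n_0,n_1$, with $n_2\ge3$, $n_3\ge4$, $n_0\ge5$, $n_1=1$. All six rungs are available (rungs $4,5,6$ by shifts) and have weight $21$. The total is $(n_2-1)+21\ge23$.
\item $n_3=0$, $n_0\le8$. Then $n_0+n_2=16$ and $n_2\le n_0$ force $n_0=n_2=8$. Take rung $1$ as before, rung $4$ as a pair of level-$2$ variables, and further level-$2$ variables for rung $2$ and (shifted) rung $6$. All level-$0$ variables stay in the pool: $8+(1+2+4+8)=23$.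
\end{itemize}

\noindent\textbf{Case 3: $n_2\ge2$, $n_1=0$.} Use rungs $2,4,6$, and $3$ if $n_3\ge1$. The weight is $(n_0-1)+14+2[n_3\ge1]$. This is success if $n_0\ge10$, or if $n_3\ge1$ and $n_0\ge8$. Otherwise one of the following holds.
\begin{itemize}
\item $n_3=0$, $n_0\le9$. Then $n_0+n_2=17$ and $n_2\le n_0$ give $n_0=9$, $n_2=8$. With rung $4$ from a level-$2$ pair as before, the weight is $9+(2+4+8)=23$.
\item $n_3\ge1$, $n_0\le7$, $n_2\ge5$. Then $n_2\le7$ and $n_3=17-n_0-n_2\ge3$. Rotate by two levels; the numbers become $n_2\ge5$, $n_3\ge3$, $n_0\ge5$, $0$, and the ladder of Case 1 gives $(n_2-1)+19\ge23$.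
\item $n_3\ge1$, $n_0\le7$, $n_2\le4$. Then $n_3\ge6$. Reserve one level-$3$ variable for rung $3$; among the other five or more, a pair gives rung $5$. Rungs $2,3,4,5,6$ have weight $20$, and the total is $(n_0-1)+20\ge24$.
\end{itemize}

\noindent\textbf{Case 4: $n_2\le1$.} Then $n_0\ge8$, and $n_0\ge9$ if $n_2=0$. From shifted level-$0$ variables take one for rung $4$ and a pair for rung $6$: three variables, weight $12$. Add rung $1$ if $n_1\ge1$, rung $5$ (shifted) if $n_1\ge2$, rung $2$ if $n_2=1$, and rung $3$ if $n_3\ge1$. The weight is
\[
n_0-3+12+[n_1\ge1]+4[n_1\ge2]+2n_2+2[n_3\ge1].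
\]
\begin{itemize}
\item $n_1\ge2$: at least $n_0+14+2n_2\ge23$ (if $n_2=0$ then $n_0\ge9$; if $n_2=1$ then $n_0\ge8$).
\item $n_1\le1$, $n_3=0$: then $n_0+n_1+n_2=17$ and the weight is $n_0+n_1+2n_2+9\ge26$.
\item $n_1\le1$, $n_3\ge1$: the weight is $n_0+n_1+2n_2+11$, which is success if $n_0+n_1+2n_2\ge12$. Otherwise $n_0+n_1+n_2\le11$ and $n_3\ge6$. Use one level-$3$ variable for rung $3$ and a level-$3$ pair for rung $5$, of weight $6$ instead of $2$. The total is $n_0+9+n_1+2n_2+6\ge23$, since $n_0\ge8$.
\end{itemize}
This proves Theorem~\ref{thm:main} for $d=4$ and ramified $K$. \qed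

\section{Filling levels from below}\label{sec:fill}

In higher degree, long ladders are needed, and a pair is only the first step: the pairs formed at valuation $z+2$ can be paired again, and so on. We record how far this certainly works, in terms of the numbers $n_l$ alone.

\begin{definition}
For a level $z$ and $k\ge0$ with $2k<d$ put
\[
y_{z,0}=n_z,\qquad y_{z,k}=n_{z+2k}+\rho(y_{z,k-1})\quad(k\ge1).
\]
The level $z+2k$ is \emph{filled from $z$} if $y_{z,k}\ge1$.
\end{definition}

For instance, $\rho(13)=5$ and $\rho(5)=1$, so if $n_z\ge13$, then $z$, $z+2$ and $z+4$ are filled from $z$ (provided $d>4$).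

\begin{lemma}\label{lem:fill}
Let $2k<d$.
\begin{enumerate}
\item[(a)] Let $z$ be an integer, and suppose that the variables of levels $z,z+2,\dots,z+2k$ have valuations $z,z+2,\dots,z+2k$. From them one can form disjoint items, one of valuation exactly $z+2j$ for each $j\le k$ such that $z+2j$ is filled from $z$. If this item uses $r_i$ variables of level $z+2i$, then $\sum_ir_i2^i=2^j$. The same holds with all valuations raised by $d$ if all these variables are shifted.
\item[(b)] (Monotonicity) If $2(k+1)<d$ and $z+2k$ is filled from $z$, then it is filled from $z-2$.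
\item[(c)] If $z+2k$ is not filled from $z$, then $n_{z+2k}=0$ and $\sum_{i=0}^k2^in_{z+2i}\le2^{k+2}-4$.
\item[(d)] If $n_z\ge2^{k+2}-3$, then $z,z+2,\dots,z+2k$ are all filled from $z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We obtain successively, for $j=0,\dots,k$, at least $y_{z,j}$ items of valuation exactly $z+2j$: the variables of that level and the pair sums coming from $z+2j-2$. Whenever there is an item we first reserve one and then pair the others by Lemma~\ref{lem:pairs}(b); as $\rho$ is nondecreasing, at least $\rho(y_{z,j})$ pairs go on to $z+2j+2$. The reserved items are disjoint. The relation $\sum_ir_i2^i=2^j$ holds for a single variable of level $z+2j$, and in each pairing both sides double. Shifting multiplies everything by $\pi^d$.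

(b) $y_{z-2,1}\ge n_z=y_{z,0}$, and $y_{z-2,k+1}\ge y_{z,k}$ follows by induction from the monotonicity of $\rho$.

(c) Since $\rho(y)+4\ge\frac12(y+4)$, we have $y_{z,k}+4\ge n_{z+2k}+\frac12(y_{z,k-1}+4)$ for $k\ge1$, and by induction
\[
y_{z,k}+4\ \ge\ \sum_{i=0}^k2^{i-k}n_{z+2i}+4\cdot2^{-k}.
\]
If $y_{z,k}=0$, multiply by $2^k$; also $n_{z+2k}\le y_{z,k}=0$.

(d) For $j\le k$ we have $n_z>2^{j+2}-4$, so $z+2j$ is filled from $z$ by (c).
\end{proof}

By (b) applied repeatedly, a level that is not filled from $z$ is not filled from any later starting point $z+2,z+4,\dots$ up to the level itself. This is used throughout.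

\section{Ramified $K$: degree at least sixteen}\label{sec:large}

Let $m\ge4$ and $n=d/2$. Then $m+2\le n$ and $2m+4<d$. \emph{Suppose throughout this section that the form is anisotropic and $N\ge d^2+1$.} We derive a contradiction.

\subsection{Deficiencies}

For $z\in\mathbb{Z}/d$ let
\[
D_z=\sum_{k=0}^m2^k\,[\,z+2k\text{ not filled from }z\,],\qquad D=\sum_{z}D_z .
\]
This is the weight of the rungs missing from a ladder that starts at $z$; clearly $0\le D_z\le2^{m+1}-1=2d-1$. We shall need to charge $D$ to the levels that fail to be filled rather than to the starting points. Let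
\[
\tau_z=\min\{0\le k\le m:\ z\text{ is filled from }z-2k\},
\]
and $\tau_z=m+1$ if there is no such $k$. Then $\tau_z=0$ if and only if $n_z\ge1$. By monotonicity, for $0\le k\le m$ the level $z$ is not filled from $z-2k$ if and only if $k<\tau_z$. Hence
\begin{equation}\label{Dtau}
D=\sum_z\sum_{k<\tau_z}2^k=\sum_z(2^{\tau_z}-1).
\end{equation}

\begin{lemma}\label{lem:one}
$n_j\le2d+2D_{j+2}$ for every level $j$.
\end{lemma}

\begin{proof}
Normalize the valuations to $[j,j+d-1]$ and apply Proposition~\ref{prop:crit} with $L=M=j$. The pool is level $j$. The ladder consists of the items filled from $j+2$ at $j+2,j+4,\dots,j+2m+2$, of relative weights $2,4,\dots,2^{m+1}$, and those filled from $j+1$ at $j+1,j+3,\dots,j+2m+1$, of weights $1,2,\dots,2^m$ (recall $2m+2<d$). Since $W(2m+3)=1+\sum_{l=1}^{2m+2}w_l$, we obtain $n_j\le1+2D_{j+2}+D_{j+1}\le2d+2D_{j+2}$.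
\end{proof}

\begin{lemma}\label{lem:avg}
$N\le d+\delta+D$, where $\delta=\dfrac{d(2d-1)}{2^n-1}<2$.
\end{lemma}

\begin{proof}
Fix $L$, normalize the valuations to $[L,L+d-1]$ and apply Proposition~\ref{prop:crit} with $M=L+d-1$, so $s=d+2m+2$. For the ladder, shift variables of levels $L,\dots,L+2m+1$. For each $0\le l\le2m+1$ such that $L+l$ is filled (from $L$ if $l$ is even, from $L+1$ if $l$ is odd) they give an item of valuation $L+d+l$. Its weight is $w_{d+l}=2^nw_l$. By Lemma~\ref{lem:fill}(a), the variables it uses would have total weight exactly $w_l$ in the pool. So every such rung is a gain of $(2^n-1)w_l$.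

Let the pool consist of all remaining variables. The total weight $\sum w_l$ over the unfilled $l$ is $A=D_L+D_{L+1}$, so
\[
\sum_{l<d}w_ln_{L+l}+(2^n-1)\bigl(W(2m+2)-A\bigr)\le W(d+2m+2)=W(d)+2^nW(2m+2).
\]
As $W(d)=2(2^n-1)$ and $W(2m+2)=4d-2$, this says
\[
\sum_{l<d}w_ln_{L+l}\le2(2^n-1)+(4d-2)+(2^n-1)(D_L+D_{L+1}).
\]
Sum over $L\in\mathbb{Z}/d$. Each $n_z$ receives the total factor $W(d)=2(2^n-1)$, so
\[
2(2^n-1)N\le2d(2^n-1)+d(4d-2)+2(2^n-1)D,
\]
which is the claimed inequality. For $d=16$ we have $\delta=496/255<2$. For $m\ge5$ we have $n=2^{m-1}\ge2m+2$, so $2^n-1>2^{2m+1}=2d^2$ and $\delta<1$.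
\end{proof}

\subsection{Charges and slack}

By \eqref{Dtau}, $N+D=\sum_zc_z$ with the \emph{charges}
\[
c_z=n_z+2^{\tau_z}-1=
\begin{cases}n_z,&n_z\ge1,\\2^{\tau_z}-1\le2d-1,&n_z=0.\end{cases}
\]
The \emph{slack} of $z$ is $2d-c_z$, and the total slack is $\sigma=2d^2-N-D$. By Lemma~\ref{lem:avg}, $D\ge N-d-\delta$, and since $N\ge d^2+1$,
\begin{equation}\label{slack}
\sigma\le2d^2-2N+d+\delta\le d-2+\delta<d .
\end{equation}
So a contradiction follows whenever we can show $\sigma\ge d$. The levels split into two \emph{chains}, the parity classes, each a cycle of $n$ levels under $z\mapsto z+2$. Correspondingly $\sigma=\sigma_0+\sigma_1$. Call a level $j$ \emph{crowded} if $n_j\ge2d+1$. Levels that are not crowded have nonnegative slack. The difficulty is with crowded levels, and the remedy is that a crowded level fills many levels after it, whose charges are therefore small.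

\begin{example}\label{ex:crowd}
Suppose that $j$ is crowded and $j+2,j+4,\dots,j+2m+2$ are empty. Then $D_{j+2}=2d-1$, and Lemma~\ref{lem:one} allows $n_j$ to be as large as $6d-2$, an excess of up to $4d-2$ over $2d$. But $n_j\ge2^{m+1}+1$, so by Lemma~\ref{lem:fill}(d) the levels $j+2k$ with $1\le k\le m-1$ are filled from $j$. Their charges are at most $2^k-1$, and their total slack is at least
\[
\sum_{k=1}^{m-1}(2d-2^k+1)=(2m-3)d+m+1\ \ge\ 5d+5
\]
since $m\ge4$. So $j,j+2,\dots,j+2(m-1)$ together have slack at least $d+7$.
\end{example}

In general the levels after $j$ may be partly occupied, and then we must control their variables as well. The balance is as follows. The excess of $n_j$ over $2d$ is at most the weight of the levels after $j$ that are not filled from $j+2$. If this weight is large, then by Lemma~\ref{lem:fill}(c) there are few variables on the levels up to the last unfilled one, while all but at most two of the empty levels among them have small charge, being filled from $j$.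

\begin{lemma}\label{lem:crowd}
Let $j$ be crowded and $Q=\{1\le k\le m+1:\ j+2k\text{ not filled from }j+2\}$. Then $Q\ne\emptyset$. Put $q=\max Q$ and $G_j=\{j,j+2,\dots,j+2q\}$. Then $\sum_{z\in G_j}c_z\le2d(q+1)-d$; that is, $G_j$ has slack at least $d$.
\end{lemma}

\begin{proof}
Let $\theta=\sum_{k\in Q}2^k=2D_{j+2}$. By Lemma~\ref{lem:one}, $2d+1\le n_j\le2d+\theta$, so $Q\neq\emptyset$.

\emph{Variables after $j$.} Let $\mu=\sum_{k=1}^qn_{j+2k}$. Write $Q=\{k_1<\dots<k_p=q\}$, $k_0=0$, $g_r=k_r-k_{r-1}$. By monotonicity, $j+2k_r$ is not filled from $j+2k_{r-1}+2$, so Lemma~\ref{lem:fill}(c) gives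
\[
\sum_{k_{r-1}<k\le k_r}n_{j+2k}\le2^{g_r+1}-4 .
\]
We claim that
\begin{equation}\label{thetamu}
\theta+\mu\ \le\ \sum_{r=1}^p\bigl(2^{k_r}+2^{g_r+1}-4\bigr)\ \le\ 3\cdot2^q-4 .
\end{equation}
The second inequality is proved by induction on $p$. For $p=1$ it is an equality. For $p\ge2$ put $k=k_{p-1}$. The induction hypothesis for $k_1<\dots<k_{p-1}$ shows that the sum is at most
\begin{equation}\label{laststep}
(3\cdot2^k-4)+(2^q+2^{q-k+1}-4)=3\cdot2^k+2^q+2^{q-k+1}-8 .
\end{equation}
So it suffices that $3t+2\cdot2^q/t-4\le2\cdot2^q$ for $t=2^k\in[2,2^{q-1}]$. The left side is convex in $t$, and its values at the endpoints are $2^q+2$ and $\frac32\cdot2^q$, both at most $2\cdot2^q$.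

\emph{Charges of empty levels.} Let $z=j+2k$ with $1\le k\le q$ be empty.
\begin{itemize}
\item[(i)] If $k\notin Q$, then $z$ is filled from $j+2=z-2(k-1)$, so $\tau_z\le k-1$ and $c_z\le2^{k-1}-1$.
\item[(ii)] If $k\in Q$ and $k\le m-1$, then $z$ is filled from $j$ by Lemma~\ref{lem:fill}(d), because $n_j\ge2d+1>2^{m+1}-3$. So $c_z\le2^k-1$.
\item[(iii)] If $k\in Q$ and $k\in\{m,m+1\}$, then $c_z\le2d-1$. If moreover $k=m$ and $n_j\ge4d-3=2^{m+2}-3$, then $z$ is filled from $j$ and $c_z\le d-1$.
\end{itemize}
By (i) and (ii), the empty levels with $k\le m-1$ have total charge at most $\sum_{k=1}^{m-1}(2^k-1)=d-1-m$.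

\emph{Conclusion.} Let $C=\sum_{z\in G_j}c_z$. It equals $n_j+\mu$ plus the charges of the empty levels, and $n_j+\mu\le2d+\theta+\mu$. We need $C\le(2q+1)d$.

(A) $q\le m-1$. Then $C\le2d+(3\cdot2^q-4)+(2^{q+1}-2-q)\le2d+5\cdot2^q-7$, and we need $5\cdot2^q-7\le(2q-1)d$. For $q=1$ this reads $3\le d$. For $q\ge2$ we have $5\cdot2^q\le\frac52d\le3d\le(2q-1)d$.

(B) $q=m$. Then $C\le2d+(3d-4)+(d-1-m)+(2d-1)<8d\le(2m+1)d$.

(C) $q=m+1$. We need $C\le(2m+3)d$; as $m\ge4$, it suffices that $C\le11d$.
\begin{itemize}
\item $m\in Q$ and $n_j\le4d-4$. Since $j+2m$ is not filled from $j+2$, Lemma~\ref{lem:fill}(c) gives $\sum_{k=1}^mn_{j+2k}\le2^{m+1}-4=2d-4$; and $n_{j+2m+2}=0$ because $m+1\in Q$. So $\mu\le2d-4$ and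
\[
C\le(4d-4)+(2d-4)+(d-1-m)+2(2d-1)<11d .
\]
\item $m\in Q$ and $n_j\ge4d-3$. Here \eqref{laststep} with $k=m$, $q=m+1$ gives $\theta+\mu\le3d+2d+4-8=5d-4$. By (iii) the levels $k=m$ and $k=m+1$ have charges at most $d-1$ and $2d-1$. So
\[
C\le2d+(5d-4)+(d-1-m)+(d-1)+(2d-1)<11d .
\]
\item $m\notin Q$ and $p=1$. Then $\theta+\mu\le6d-4$ by \eqref{thetamu}. All $k\le m$ lie outside $Q$, and by (i) the empty ones have total charge at most $\sum_{k=1}^m(2^{k-1}-1)=d-1-m$. So
\[
C\le2d+(6d-4)+(d-1-m)+(2d-1)<11d .
\]
\item $m\notin Q$ and $p\ge2$. Then $k=k_{p-1}\in[1,m-1]$, and \eqref{laststep} gives $\theta+\mu\le3\cdot2^k+4d/2^k+2d-8$. This is convex in $2^k\in[2,d/2]$ with endpoint values $4d-2$ and $\frac72d$, hence at most $4d-2$. The level $j+2m$, if empty, has charge at most $2^{m-1}-1=\frac d2-1$ by (i). So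
\[
C\le2d+(4d-2)+(d-1-m)+\bigl(\tfrac d2-1\bigr)+(2d-1)<11d .\qedhere
\]
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:chain}
We have $\sigma_\nu\ge0$ for $\nu=0,1$. If the corresponding chain contains a crowded level, or a level with $1\le\tau_z\le m$, or both empty and nonempty levels, then $\sigma_\nu\ge d$.
\end{lemma}

\begin{proof}
Suppose first that the chain contains a crowded level $j_0$. The groups $G_j$ of different crowded levels may overlap, so we walk around the chain. Define blocks of consecutive levels of the chain: a level that is not crowded is a block by itself, and a crowded $j$ starts the block $G_j$. Starting anywhere, move from each block to the level just after its end, which starts the next block. The next starting level depends only on the current one, so the walk is eventually periodic. The blocks of one period go around the cycle exactly $\kappa$ times for some $\kappa\ge1$ and cover every level exactly $\kappa$ times. So their total slack is $\kappa\sigma_\nu$.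

Single blocks have slack at least $0$, and groups have slack at least $d$ by Lemma~\ref{lem:crowd}. Each of the $\kappa$ occurrences of $j_0$ in the period lies in a group, since single blocks are not crowded. Distinct occurrences lie in distinct groups: along the walk they are at least $n$ steps apart, whereas a group consists of $q+1\le m+2\le n$ consecutive levels. Hence $\kappa\sigma_\nu\ge\kappa d$.

Now suppose that no level of the chain is crowded. Then all slacks are nonnegative, so $\sigma_\nu\ge0$. A level with $1\le\tau_z\le m$ is empty and has slack at least $2d-(2^m-1)>d$. If there is no such level but both empty and nonempty levels occur, choose $z$ with $n_z\ge1$ and $n_{z+2}=0$. Then $\tau_{z+2}=m+1$, so $z+2$ is not filled from $z$, and Lemma~\ref{lem:fill}(c) gives $n_z\le4$. The slack of $z$ is at least $2d-4\ge d$.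
\end{proof}

\subsection{End of the proof for $m\ge4$}

By \eqref{slack} and Lemma~\ref{lem:chain} we have $\sigma_0,\sigma_1<d$, so each chain is entirely empty or entirely nonempty.
\begin{itemize}
\item If both chains are empty, then $N=0$, which is absurd.
\item If all levels are nonempty, then $D=0$ by \eqref{Dtau}, and Lemma~\ref{lem:avg} gives $N\le d+\delta<d^2$, a contradiction.
\item Suppose that one chain is empty and all levels of the other are nonempty. For each $L$ in the nonempty chain apply Proposition~\ref{prop:crit} with $M=L+2$, so $s=2m+5$. The pool consists of the levels $L$ and $L+2$, and the ladder of one variable at each of $L+4,L+6,\dots,L+2m+4$; these are different levels since $2m+4<d$. The ladder has weight $4+8+\dots+2^{m+2}=8d-4$, and $W(2m+5)=12d-2$. So $n_L+2n_{L+2}\le4d+2$. Summing over the $d/2$ levels of the chain, $3N\le\frac d2(4d+2)$, that is, $N\le(2d^2+d)/3<d^2$, a contradiction.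
\end{itemize}
This proves Theorem~\ref{thm:main} for ramified $K$ and $m\ge4$. \qed

\section{Ramified $K$: degree eight}\label{sec:eight}

For $d=8$ the averaging argument is too weak: in Lemma~\ref{lem:avg} one would have $\delta=8$, and \eqref{slack} would only give $\sigma\le14$. Instead we use windows of one level and windows of five levels. A window of one level shows that a large even level forces many odd levels to be unfilled, hence few variables in the odd chain. If the even chain is well filled, windows of five levels give a contradiction by summation.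

Let $d=8$; we may assume that $N=65$. Suppose that the form is anisotropic. For $i\in\mathbb{Z}/4$ write $e_i=n_{2i}$, $o_i=n_{2i+1}$, and let $X=\sum e_i$, $Y=\sum o_i$, so $X+Y=65$. Rotating by one level if necessary, we assume $X\ge33$. Rotations by an even number of levels rotate the index $i$ in both chains simultaneously. ``Even (odd) index $i+k$ is filled from $i$'' refers to the levels $2(i+k)$ and $2i$ (respectively $2(i+k)+1$ and $2i+1$); here $0\le k\le3$. Put
\[
\alpha_j=\sum_{k=1}^32^k[\text{even index }j+k\text{ not filled from }j+1],\qquad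
\beta_j=\sum_{k=0}^32^k[\text{odd index }j+k\text{ not filled from }j].
\]
So $\alpha_j\le14$ and $\beta_j\le15$.

\paragraph{One-level windows.} We claim:
\begin{equation}\label{e1}
\text{if }e_j\ge1,\text{ then }e_j\le2+\alpha_j+\beta_j .
\end{equation}
Apply Proposition~\ref{prop:crit} with $L=M=2j$, so $s=9$ and $W(9)=46$. The pool is all but one of the variables of level $2j$. The ladder has the remaining one, shifted, as rung $8$ of weight $16$, and the filled items at $L+1,\dots,L+7$, whose weights would be $1,2,2,4,4,8,8$, of sum $29$, if none were missing. The missing ones have weight $\alpha_j+\beta_j$. So $(e_j-1)+16+29-\alpha_j-\beta_j\le46$.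

The binary digits of $\beta_j$ say which odd indices are unfilled. By Lemma~\ref{lem:fill}(c):
\begin{itemize}
\item[(I)] if $\beta_j\ge8$, odd index $j+3$ is not filled from $j$, so $o_{j+3}=0$ and $o_j+2o_{j+1}+4o_{j+2}\le28$;
\item[(II)] if $\beta_j\ge12$, also $j+2$ is not filled from $j$, so $o_{j+2}=o_{j+3}=0$ and $o_j+2o_{j+1}\le12$;
\item[(III)] if $\beta_j\ge14$, also $j+1$ is not filled from $j$, so $o_{j+1}=o_{j+2}=o_{j+3}=0$ and $o_j\le4$;
\item[(IV)] if $\beta_j=15$, then $Y=0$;
\item[(V)] if $\beta_0,\beta_1\ge8$, then by (I) for $j=0,1$ we have $o_3=o_0=0$ and $2o_1+4o_2\le28$, so $Y\le14$.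
\end{itemize}

\paragraph{Five-level windows.} Apply Proposition~\ref{prop:crit} with $L=2z$, $M=L+4$, so $s=13$ and $W(13)=190$. The pool consists of the variables of relative levels $0,\dots,4$ not used in the ladder; before any are removed, its weight is
\[
w(z)=e_z+2e_{z+1}+4e_{z+2}+o_z+2o_{z+1}.
\]
The ladder uses only even variables and only rungs at relative levels $6,8,10,12$, of weights $8,16,32,64$ (sum $120$). If it has weight $h$ and the variables of relative levels $0,\dots,4$ used in it would have weight $\kappa$ in the pool (the \emph{cost}), then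
\begin{equation}\label{e2}
w(z)\le190-h+\kappa .
\end{equation}
Relative level $6$ is even index $z+3$; it lies outside the pool and costs nothing. Rungs $8,10,12$ can be shifted variables of relative levels $0,2,4$, of cost $1,2,4$. Note also that
\begin{equation}\label{e3}
\sum_zw(z)=7X+3Y=4X+3N\ge132+195=327 .
\end{equation}

Let $S=\{i:e_i>0\}$, which is nonempty. We go through the possible sets $S$ up to rotation.

\paragraph{$|S|=4$.} All four rungs are single variables, so $h=120$, $\kappa=7$ and $w(z)\le77$ for every $z$. The sum is at most $308<327$, contradicting \eqref{e3}.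

\paragraph{$|S|=3$, $e_3=0$, $e_2\ge5$.} By Lemma~\ref{lem:pairs}(a) there is a pair of index-$2$ variables whose sum has valuation exactly two higher, and at least one further index-$2$ variable.
\begin{itemize}
\item $z=0$: rung $6$ is not used; rungs $8,10,12$ are shifted single variables. $h=112$, $\kappa=7$, $w(0)\le85$.
\item $z=1$: rung $6$ from $e_0$; rung $8$ from $e_1$, shifted, cost $1$; rungs $10$ and $12$ from $e_2$ (relative level $2$), a single variable and a pair, shifted, costs $2$ and $4$. $w(1)\le77$.
\item $z=2$: rung $6$ from $e_1$; rungs $8$ and $10$ from $e_2$ (relative level $0$), a single variable and a pair, shifted, costs $1$ and $2$; rung $12$ from $e_0$, shifted, cost $4$. $w(2)\le77$.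
\item $z=3$: rungs $6$ and $8$ from $e_2$ (relative level $6$), a single variable and a pair, unshifted, no cost; rung $10$ from $e_0$, shifted, cost $2$; rung $12$ from $e_1$, shifted, cost $4$. $w(3)\le76$.
\end{itemize}
The sum is at most $315<327$, contradicting \eqref{e3}.

\paragraph{$|S|=3$, $e_3=0$, $1\le e_2\le4$.} Even index $3$ is not filled from $2$, as $\rho(e_2)=0$, while indices $2$ and $0$ are nonempty; so $\alpha_1=4$. Indices $1,2$ are nonempty, so $\alpha_0=8[\text{even index }3\text{ not filled from }1]$. By \eqref{e1}, $e_1\le6+\beta_1$ and $e_0\le2+\alpha_0+\beta_0$.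
\begin{itemize}
\item If even index $3$ is not filled from $1$, then $e_1+2e_2\le12$ by Lemma~\ref{lem:fill}(c), so $e_1+e_2\le11$ and $e_0\ge22$. As $e_0\le10+\beta_0$, we get $\beta_0\ge12$, and (II) gives $Y\le12$. Also $X\le11+25=36$. So $N\le48$, a contradiction.
\item If even index $3$ is filled from $1$, then $X\le12+\beta_0+\beta_1\le42$, so $\beta_0+\beta_1\ge21$ and $Y\ge23$. If $\beta_0,\beta_1\ge8$, then (V) contradicts $Y\ge23$. Otherwise one of them is at most $7$ and the other is at least $14$, and (III) gives $Y\le4$, a contradiction.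
\end{itemize}

\paragraph{$S=\{0,2\}$.} Even index $1$ is empty, so it is not filled from itself; even index $3$ is filled from $1$ if and only if $\rho(e_2)\ge1$, that is, $e_2\ge5$. So $\alpha_0=2+8[e_2\le4]$, and in the same way $\alpha_2=2+8[e_0\le4]$. If $e_2\le4$, then $e_0\le2+10+15=27$ and $X\le31$, a contradiction; interchanging the roles of $0$ and $2$, also $e_0\ge5$. So $e_0\le4+\beta_0$ and $e_2\le4+\beta_2$, whence $\beta_0+\beta_2\ge25$ and both are at least $10$.

By (I) for $j=0$, odd index $3$ is not filled from $0$. By monotonicity it is not filled from $2$, so $o_3=0$ and $o_2\le4$ by Lemma~\ref{lem:fill}(c). By (I) for $j=2$, odd index $1$ is not filled from $2$. By monotonicity it is not filled from $0$, so $o_1=0$ and $o_0\le4$. Thus $Y\le8$. As $X\le8+30=38$, we get $N\le46$, a contradiction.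

\paragraph{$S=\{0,1\}$.} Even indices $2,3$ are not filled from $2$ and index $0$ is nonempty, so $\alpha_1=2+4=6$. Index $2$ is filled from $1$ if and only if $\rho(e_1)\ge1$, that is, $e_1\ge5$; index $3$ is filled from $1$ if and only if $\rho(e_1)\ge5$, that is, $e_1\ge13$. So $\alpha_0=4[e_1\le4]+8[e_1\le12]$, and \eqref{e1} gives
\[
e_1\le8+\beta_1,\qquad e_0\le2+4[e_1\le4]+8[e_1\le12]+\beta_0 .
\]
\begin{itemize}
\item $e_1\ge13$: then $33\le X\le10+\beta_0+\beta_1\le40$, so $\beta_0+\beta_1\ge23$ and both are at least $8$. By (V), $Y\le14$ and $N\le54$, a contradiction.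
\item $5\le e_1\le12$: then $e_0\ge21$ and $e_0\le10+\beta_0\le25$, so $\beta_0\ge11$. By (I), $Y\le28$, so $X\ge37$. Hence $e_0=25$, $e_1=12$ and $\beta_0=15$; by (IV), $Y=0$ and $N=37$, a contradiction.
\item $e_1\le4$: then $e_0\ge29$ and $e_0\le14+\beta_0$ give $\beta_0=15$ and $e_0=29$. By (IV), $Y=0$, while $X\le33$, a contradiction.
\end{itemize}

\paragraph{$|S|=1$, $S=\{0\}$.} Then $e_0=X\ge33$, but \eqref{e1} gives $e_0\le2+14+15=31$, a contradiction.

\medskip
This proves Theorem~\ref{thm:main} for $d=8$ and ramified $K$. Together with the classical case $m=1$, Theorem~\ref{thm:unram}, and Sections~\ref{sec:four} and~\ref{sec:large}, the proof of Theorem~\ref{thm:main} is complete. \qed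

\section{A lower bound in the ramified case}\label{sec:lower}

Let $K/\mathbb{Q}_2$ be ramified quadratic. The construction rests on the scarcity of $d$-th powers.

\begin{lemma}\label{lem:powers}
Let $d=2^m$ with $m\ge2$. Every $u\in O^*$ satisfies $u^d\equiv1\pmod{\pi^{2m+1}}$.
\end{lemma}

\begin{proof}
As the residue field is $\mathbb{F}_2$, we have $u=1+\pi x$ with $x\in O$. Then $u^2=1+2\pi x+\pi^2x^2=1+\pi^2t$ with $t\in O$, and
\[
u^4=1+2\pi^2t+\pi^4t^2=1+\pi^4\Bigl(\frac2{\pi^2}t+t^2\Bigr).
\]
The unit $2/\pi^2$ is congruent to $1$ modulo $\pi$, so the bracket is congruent to $t+t^2\equiv0\pmod\pi$ and $u^4\in U_5$. For $k\ge2$ the identity $(1+\pi^kx)^2=1+2\pi^kx+\pi^{2k}x^2$ shows $U_k^2\subset U_{k+2}$. Squaring $m-2$ more times gives $u^d\in U_{5+2(m-2)}=U_{2m+1}$.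
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $m\ge3$ and $r=\lfloor d/(2m+1)\rfloor$; then $r\ge1$. Consider the form in $(3d-2)r$ variables
\[
F=\sum_{b=0}^{r-1}\pi^{b(2m+1)}\Bigl(\sum_{i=1}^{2d-1}x_{b,i}^d+\pi\sum_{i=1}^{d-1}y_{b,i}^d\Bigr).
\]
Since $r(2m+1)\le d$, distinct pairs $(b,j)$ with $0\le b<r$, $j\in\mathbb{Z}$ give numbers $b(2m+1)+dj$ that differ by at least $2m+1$.

Suppose that $F$ has a non-trivial zero. Assign to each nonzero coordinate $x_{b,i}$ or $y_{b,i}$ the number $b(2m+1)+d\,v(\cdot)$, and let $\lambda$ be the least of these numbers. The coordinates attaining $\lambda$ all have the same $b$ and the same valuation; all others contribute terms of valuation at least $\lambda+2m+1$. By Lemma~\ref{lem:powers}, the value of $F$ at this zero satisfies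
\[
F\equiv\pi^\lambda(k+l\pi)\pmod{\pi^{\lambda+2m+1}},
\]
where $k\le2d-1$ and $l\le d-1$ are the numbers of coordinates of type $x$ and $y$ attaining $\lambda$, not both $0$. Let $v_2$ be the $2$-adic valuation on $\mathbb{Q}$. If $k\ne0$, then $v(k)=2v_2(k)\le2m$ is even; if $l\ne0$, then $v(l\pi)=2v_2(l)+1\le2m-1$ is odd. So $k+l\pi$ has valuation at most $2m$, and $F\ne0$, a contradiction.

Hence $F$ is anisotropic and $\Gamma^*(d,K)\ge(3d-2)r+1$. Since $m=\log_2d$, the right side is asymptotic to $\frac32d^2/\log_2d$, which is not $O(d^{2-\varepsilon})$ for any $\varepsilon>0$.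
\end{proof}

\begin{thebibliography}{9}
\bibitem{lam} Lam, \emph{Introduction to Quadratic Forms over Fields}, Chapter VI.
\bibitem{quad} \emph{Diagonal forms over quadratic extensions of $\mathbb{Q}_2$}, \texttt{https://math.loyola.edu/\~{}mknapp/papers/quad\_ext\_of\_Q2.pdf}.
\end{thebibliography}

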